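# Coloring Knots with the Repeated Halves of $p$

## Five crossings, five colors, then four

Let two strands run down the page and twist around each other five times. Call the crossings $X_0,X_1,\dots,X_4$ from top to bottom. At each of them the strand arriving from the upper left passes over and leaves to the lower right. Join the bottom ends to the top ends, left to left and right to right, by two arcs without further crossings. Since five is odd, the result is a single closed curve, a knot.

Now put numbers modulo $5$ on the strands, where a strand runs from one undercrossing to the next, subject to one rule: at each crossing, twice the number on the overcrossing strand equals the sum of the numbers on the two strands that meet there underneath. If the numbers just above a crossing are $L$ (left, going over) and $R$ (right, going under), then just below it they are $2L-R$ on the left and $L$ on the right. Start above $X_0$ with left $0$, right $-1=4$. Above $X_i$ we then find left $i$, right $i-1$, and below $X_4$ we find left $5=0$, right $4$. The coloring closes up, and it uses all five colors. Can we repaint the knot with fewer, if we may also change the diagram?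

Let us get rid of color $4$. The strand colored $4$ emerges from under $3$ at $X_3$, passes over at $X_4$, and disappears under $0$ at $X_0$. Two moves do the job.

**First move: the strand colored 4 shall pass over nothing.** Near $X_3,X_4$ call $B$ the strand that enters from the upper left with color $3$, and $A$ the one that enters from the upper right with color $2$. At $X_3$, $B$ passes over $A$; at $X_4$, $A$ passes over $B$. Put a kink into $B$ between $X_3$ and $X_4$ (Reidemeister I) so that the overpassing part of $B$ runs horizontally above $X_4$: it crosses first over the leg of $A$ entering $X_4$ from the upper left, then over the leg of $B$ entering from the upper right, and loops back up into that leg. Slide this horizontal part down across $X_4$ (Reidemeister III). It now passes over the two legs that *leave* $X_4$. Recompute the colors. $A$ arrives at $X_4$ with color $2$ and passes over. $B$ arrives there with color $3$ and leaves with $2\cdot2-3=1$. Below $X_4$ the horizontal part, colored $3$, passes over $B$, which turns from $1$ into $2\cdot3-1=0$, and over $A$, which turns from $2$ into $2\cdot 3-2=4$. So the colors leaving this part of the picture are $0$ on the left and $4$ on the right, as before. Color $4$ is left only on the piece of $A$ that runs from under $3$ to under $0$. It passes over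 nothing, and reading along $A$ we see
$$2\,|3|\,4\,|0|\,1 .$$

**Second move: slide one overpass over the other.** Pull the $0$-strand at $X_0$ back along $A$, and on over the $3$-strand (Reidemeister II, then III). Now $A$ passes first under $0$, then under the part of the $3$-strand that lies between two new crossings under $0$; that part has color $2\cdot0-3=2$. Reading along $A$:
$$2\,|0|\,3\,|2|\,1 .$$
Color $4$ has disappeared. Write $\{x|y,z\}$ for a crossing with $x$ over and $y,z$ under. The new diagram has eight crossings,
$$\{1|0,2\},\ \{2|1,3\},\ \{2|3,1\},\ \{3|1,0\},\ \{0|2,3\},\ \{2|3,1\},\ \{0|3,2\},\ \{0|3,2\},$$
and at each of them $2x=y+z$ modulo $5$. Four colors suffice: $0,1,2,3$.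

The same twist with $p$ crossings, $p$ an odd prime, is colored modulo $p$ by $i$ and $i-1$ above $X_i$, and uses all $p$ colors. How few colors can we reach, for this knot or for any other?

## Colorings, moves, and the number to be found

Let $m\ge2$. A *$\mathbb Z_m$-coloring* of a knot diagram assigns to each strand an element of $\mathbb Z_m$ so that at each crossing $\{x|y,z\}$ we have $2x=y+z$. It is *non-trivial* if at least two colors occur. For an odd prime $p$, a *$p$-coloring* is a non-trivial $\mathbb Z_p$-coloring, and a knot is *$p$-colorable* if some (equivalently, every) diagram of it has a $p$-coloring. A crossing with $x=y=z$ is called *trivial*. For a strand that passes successively under $a,b,\dots$ we write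
$$y\,|a|\,y'\,|b|\,y''\cdots,\qquad y'=2a-y,\quad y''=2b-y',\ \dots$$
If $c$ is a coloring, so is $uc+v$ for constants $u,v$; for a unit $u$ this is an *affine image* of $c$.

Recall that two diagrams of a knot are connected by planar isotopies and Reidemeister moves, and that a coloring is carried through each move: there is exactly one coloring after the move that agrees with the old one outside the disk of the move. A kink is a crossing $\{x|x,x\}$. When a strand colored $x$ is laid over one colored $y$, the latter reads $y\,|x|\,2x-y\,|x|\,y$. For the third move, let a top strand $b$ slide over a crossing at which the strand $a$ passes over the lowest strand $y$. If the lowest strand first passed under $a$ and then under $b$, its final color was $2b-(2a-y)$. Afterwards it passes under $b$ and then under the part of the middle strand that lies beyond $b$, colored $a'=2b-a$, and its final color is $2(2b-a)-(2b-y)=2b-(2a-y)$, the same. The moves are reversible and a constant coloring stays constant, so colored moves preserve non-triviality.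

The quantity of interest is the *minimum number of colors needed in a $p$-coloring of $K$*: the least number of distinct labels, over all diagrams of $K$ and all $p$-colorings of them. It is known that it is always at least $\lfloor\log_2p\rfloor+2$; we prove this in the next section. The problem list "1 Stick Knots and Colorings" (https://bsmath.hu/CURRENT/RES+topics.pdf) states:

**Conjecture 1.** Let $p$ be an odd prime, and $K$ any $p$-colorable knot. The minimum number of colors needed in a $p$-coloring of $K$ is $\lfloor\log_2p\rfloor+2$.

For $p=3$ the number is $3$, and every $3$-coloring uses all three colors. Indeed some crossing has $y\neq z$, since otherwise the color never changes along the knot, and then $x=y$ would force $z=2x-y=y$, so $x,y,z$ are distinct. For $p=5$ the number is $4$, and the example above reached it. These notes prove that the conjecture is true.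

## A determinant bounds the number from below

**Proposition 1.** Let $m\ge3$ be odd, and let a $\mathbb Z_m$-coloring of a knot diagram be such that the differences of its colors generate $\mathbb Z_m$. Then it uses at least $\lfloor\log_2m\rfloor+2$ colors.

For $m=p$ prime every non-trivial coloring satisfies the hypothesis.

*Proof.* Let $C$ be the set of colors used, $n=|C|\ge2$. Make $C$ a graph, with an edge $yz$ for each crossing $\{x|y,z\}$ with $y\ne z$. Following the knot we change color only along such edges, so the graph is connected. Choose a spanning tree, and for each of its $n-1$ edges a crossing $\{x|y,z\}$; as seen above, $x\ne y,z$. Form the integer matrix $A$ with rows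
$$2e_x-e_y-e_z=(e_x-e_y)+(e_x-e_z),$$
and delete the column of one color $c_0$ to get a square matrix $A_0$ of size $n-1$.

First, $\det A_0$ is odd. Modulo $2$ the rows are $e_y+e_z$, so $A_0$ is the incidence matrix of a tree with the column of one vertex deleted. The tree has a leaf other than $c_0$; its column contains a single $1$, and expanding along it removes the leaf. By induction the determinant is $1$ modulo $2$.

Second, $|\det A_0|<2^{n-1}$. Expand each row into its two summands: $\det A_0$ is a sum of $2^{n-1}$ determinants of matrices each of whose rows has at most one $+1$, at most one $-1$, and zeros otherwise. Such a determinant is $0$ or $\pm1$: if some row has at most one non-zero entry, expand along it and use induction; otherwise every row sums to zero and the determinant vanishes. So $|\det A_0|\le2^{n-1}$, and equality is excluded because $2^{n-1}$ is even.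

Third, $m$ divides $\det A_0$. The relation $2x-y-z=0$ gives $2(x-c_0)-(y-c_0)-(z-c_0)=0$, so modulo $m$ the matrix $A_0$ annihilates the vector $(c-c_0)_{c\ne c_0}$. Multiplying by the adjugate, $\det A_0\cdot(c-c_0)=0$ in $\mathbb Z_m$ for all $c\in C$. The elements $c-c_0$ generate $\mathbb Z_m$, so $m\mid\det A_0$.

Since $\det A_0\neq0$, we get $m\le|\det A_0|<2^{n-1}$. Thus $n-1>\log_2m$, that is, $n\ge\lfloor\log_2m\rfloor+2$. $\square$

The argument has a by-product that we need for orientation. *If the strands of a knot diagram carry integers that satisfy $2x=y+z$ exactly at every crossing, all the integers are equal.* For if $n\ge2$ integers occurred, the same matrix $A_0$ would annihilate the non-zero rational vector $(c-c_0)$, although $\det A_0$ is odd.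

## The palette of repeated halves

Let $m\ge3$ be odd and $2^k<m<2^{k+1}$, so $k=\lfloor\log_2m\rfloor$. Put
$$d_j=\lceil m/2^j\rceil\ (1\le j\le k+1),\qquad h=d_1=\tfrac{m+1}2,\qquad S_m=\{0,d_1,\dots,d_{k+1}\}.$$
Since $\lceil\lceil x\rceil/2\rceil=\lceil x/2\rceil$, we have $d_{j+1}=\lceil d_j/2\rceil$, hence
$$\varepsilon_j:=2d_{j+1}-d_j\in\{0,1\}\qquad(1\le j\le k). \tag{1}$$
From $1<m/2^k<2$ we get $d_k=2$ and $d_{k+1}=1$. For $j\le k$ we have $d_j\ge2$, so $d_j>d_{j+1}$. Therefore $|S_m|=k+2$, and $0,1,2\in S_m$. Finally $2h=m+1\equiv1\pmod m$: the residue $h$ is "one half".

For example, $S_3=\{0,1,2\}$, $S_5=\{0,1,2,3\}$, $S_7=\{0,1,2,4\}$, $S_{11}=\{0,1,2,3,6\}$. Relation (1) says that $\{d_{j+1}|d_j,\varepsilon_j\}$ is a legal crossing inside the palette: for $m=11$ these are $\{3|6,0\}$, $\{2|3,1\}$, $\{1|2,0\}$.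

**Theorem A.** Let $p$ be an odd prime and $K$ a $p$-colorable knot. Then $K$ has a diagram with a $p$-coloring whose set of colors is exactly $S_p=\{0\}\cup\{\lceil p/2^j\rceil:1\le j\le\lfloor\log_2p\rfloor+1\}$. Hence the minimum number of colors is $\lfloor\log_2p\rfloor+2$.

**Theorem 2.** Let $m\ge5$ be odd and let a diagram of a knot $K$ have a $\mathbb Z_m$-coloring such that some face has on its boundary two strands whose colors differ by a unit of $\mathbb Z_m$. Then some affine image of this coloring can be changed by colored Reidemeister moves into a non-trivial coloring of a diagram of $K$ using only colors in $S_m$.

Here a *face* is a component of the complement of the diagram in the plane.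

*Theorem 2 implies Theorem A.* Let $p\ge5$. A $p$-coloring has a crossing $\{x|y,z\}$ with $y\ne z$, hence $x\ne y$. The strands $x$ and $y$ bound a common corner at that crossing, so they lie on a common face, and $y-x$ is a unit because $p$ is prime. Theorem 2 gives a non-trivial coloring with colors in $S_p$, and $|S_p|=\lfloor\log_2p\rfloor+2$. By Proposition 1 all colors of $S_p$ occur, and fewer are impossible. For $p=3$ we have $S_3=\mathbb Z_3$, and every $3$-coloring uses all three colors. $\square$

From here until the end of the proof of Theorem 2, $m\ge5$ is odd. So $k\ge2$ and $d_2\ge2$.

## Squeezing integers, and the width at which squeezing stops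

The opening example suggests a plan. Lift the colors to integers, and lower the largest integer step by step. In the second move of the example we met a piece with the largest label that passed over nothing and ended under two different labels, and sliding one overpass over the other replaced it by something smaller. Suppose the labels are integers in an interval $[1-q,q]$. A piece labeled $q$ that ends under $a>b$, with $b\ge1$, reads $2a-q\,|a|\,q\,|b|\,2b-q$. After the slide it reads $2a-q\,|b|\,q-2(a-b)\,|2b-a|\,2b-q$, and $q$ is gone. Could we squeeze the interval in this way until only few integers are left?

An exact integer labeling is constant, by the by-product above. So in a non-trivial coloring the integers must somewhere jump from $c$ to another integer congruent to $c$ modulo $m$. In the example, lift the colors of the closed twist to $0,\dots,4$. The crossings $X_1,X_2,X_3$ satisfy the relation in integers. At $X_4$ the crossing $\{4|3,0\}$ wants the outgoing label $2\cdot4-3=5$, so the strand must jump from $5$ to $0$. At $X_0$ the crossing $\{0|4,1\}$ wants $-4$, followed by a jump to $1$. Now two distinct integers that are congruent modulo $m$ differ by at least $m$, while two elements of $[1-q,q]$ differ by at most $2q-1$. So $2q-1\ge m$, that is, $q\ge h$. The plan stalls at the interval $[1-h,h]$,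 which contains every residue modulo $m$, and nothing has been saved.

Two devices get past this point. The first is to admit one non-integer label, $\frac12$, which stands for the residue $h$. A jump with ends $h$ and $1-h$ can be split into $h\to\frac12$ and $\frac12\to1-h$, and we shall arrange that every jump has the ends $\frac12$ and $h$. The large label $h$ is still there at one end. The second device removes it. Lay a finger labeled $d_2$ across the strand just outside that end, so that the strand reads $h\,|d_2|\,\varepsilon_1$, and declare the crossing to be part of the obstacle. The colors hidden inside, $h,d_2,\varepsilon_1$, are palette colors, and the visible ends are now $\frac12,\varepsilon_1,d_2,d_2$. The obstacle to squeezing has been halved. Squeeze down to $d_2$, lay fingers labeled $d_3$ across the ends labeled $d_2$, and so on. For $m=11$ an obstacle has first the ends $\frac12,6$; then, with $\{3|6,0\}$ swallowed, $\frac12,0,3,3$; then, with two crossings $\{2|3,1\}$ swallowed, $\frac12,0,1,1,2,2,2,2$; and at last, with four crossings $\{1|2,0\}$ swallowed, only ends labeled $\frac12,0,1$. The colors inside are $6,3,2,1,0$.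

All this needs fingers of prescribed labels at prescribed places. A single strand carried across the diagram is of no use: if it is labeled $o$ and passes over $y$, it creates the label $2o-y$, which may leave the interval (for $o=q-1$, $y=1-q$ it is $3q-3>q$ when $q\ge2$), and it cannot change its own label on the way. A *pair* of parallel strands with consecutive labels can do so, by twisting. This is the third device, and we set it up first.

## Labels in $\mathbb Z\cup\{\frac12\}$, jumps and clusters

**Definition (labeled diagram).** Consider a diagram of $K$ with finitely many disjoint closed disks, called *obstacles*, whose boundaries meet the diagram transversally away from crossings. Outside the obstacles every strand carries a *label* in $\mathbb Z\cup\{\frac12\}$. Strands labeled $\frac12$ are *walls*. At each crossing $\{x|y,z\}$ outside the obstacles we require $y+z=2x$.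

For labels in $\mathbb Z\cup\{\frac12\}$ this requirement means the following.

* (R1) If $x$ is an integer, then $y,z$ are integers with $y+z=2x$. Indeed $y=\frac12$ would give $z=2x-\frac12$, which is not a label: it is no integer, and it equals $\frac12$ only if $2x=1$.
* (R2) If $x=\frac12$, then $y=z=\frac12$, or $y,z$ are integers with $y+z=1$.

In particular *an integer strand never passes over a wall*. All moves below respect this.

Put $\varphi(x)=x\bmod m$ for integers $x$ and $\varphi(\frac12)=h$. Since $2h\equiv1$, the values of $\varphi$ satisfy the coloring relation modulo $m$ in all the cases (R1), (R2).

**Definition (jump, cluster).** There are two kinds of obstacles. A *jump* contains one crossingless piece of strand, and its end labels $\lambda,\lambda'$ satisfy $\varphi(\lambda)=\varphi(\lambda')$. A *cluster* contains a tangle diagram colored correctly modulo $m$ by elements of $S_m$, and the colors at its ends are the $\varphi$-images of the end labels.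

For $m=5$, a disk around a crossingless piece with end labels $5$ and $0$ is a jump, and so is one with end labels $\frac12$ and $3$. A disk that contains such a jump $\frac12\to3$ and next to it the crossing $\{2|3,1\}$ is a cluster with end labels $\frac12,1,2,2$.

A labeled diagram thus determines a $\mathbb Z_m$-coloring of a diagram of $K$. All changes below are Reidemeister moves and planar isotopies, or new choices of obstacles and of labels describing the same coloring. The labels of new pieces are forced by $y+z=2x$, and the computation that carried colorings through the moves holds in $\frac12\mathbb Z$ as well; what must be checked each time is that the new labels lie in $\mathbb Z\cup\{\frac12\}$ and in the required range.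

**Definition (piece, level, symmetry).** A *piece* is a component of the part of the diagram outside the obstacles, cut at undercrossings; its label is constant. A diagram has *level* $q$ if all integer labels outside the obstacles, including those at obstacle ends, lie in $[1-q,q]$. Then $q$ and $1-q$ are called *extreme*. The substitution $x\mapsto1-x$ preserves the relation $y+z=2x$, the label set and the levels. It is called the *symmetry*, and it allows us to treat local situations in mirror pairs.

At level $2$ the integer labels are $-1,0,1,2$, with $-1$ and $2$ extreme. The symmetry exchanges $0$ with $1$ and $-1$ with $2$, and fixes $\frac12$.

A *finger* of a strand is what results from pulling a short segment of it along a path: two parallel strands closed by a cap. An *$s$-finger* is one whose pulled segment has label $s$.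

## Transporting a finger to a prescribed place

**Definition (spot).** A *spot* is a disk $U$, disjoint from obstacles and crossings, that meets the diagram in two parallel segments with consecutive integer labels. The part of $U$ beyond one of the segments (not between them) lies in a face $F$. Seen from $F$, let $o$ be the label of the nearer, *outer* segment, and $n$ that of the farther, *inner* one. The *type* is $+$ if $n=o+1$ and $-$ if $n=o-1$.

For segments labeled $0$ and $1$, the type is $+$ seen from beyond the $0$-segment, where $(o,n)=(0,1)$, and $-$ seen from the other side, where $(o,n)=(1,0)$. We always keep a *base spot* $U_0$ with labels $0,1$. Only a part of it is ever used, so a smaller base spot remains, and all local moves below are made off it.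

**Twisting.** *Purpose: to change the labels of a pair.* Cross the two segments of a spot and uncross them again (Reidemeister II). In the middle part they have exchanged positions. Suppose the near/far labels are $(i,i+1)$.

* If the far strand $i+1$ goes over, then in the middle it is near, and the other strand has label $2(i+1)-i=i+2$. We get $(i+1,i+2)$.
* If the near strand $i$ goes over, then in the middle it is far, and the other strand has label $2i-(i+1)=i-1$. We get $(i-1,i)$.

For type $-$ use the symmetry. Iterating inside the middle part, we get a spot of the same type with any prescribed consecutive labels. All labels used lie in the interval spanned by the initial and final labels, and the over-labels lie strictly inside that interval.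

**Cables.** *Purpose: to move a pair through a face.* Pull the two parallel segments together into $F$ along a path. This gives a *cable* with cross-section $o,n,n,o$. At its tip there is again a spot, seen from the face ahead with the same $(o,n)$.

**Crossing an integer strand.** *Purpose: to carry the cable past a strand labeled $y\in\mathbb Z$ within level $q\ge2$.* Push the tip *over* the strand. The strand then reads
$$y\,|o|\,2o-y\,|n|\,y+2(n-o)\,|n|\,2o-y\,|o|\,y ,$$
and the labels of the cable do not change. Before pushing, twist the pair as follows.

* Let $y\le0$; use type $+$. If $y=1-q$, take $(o,n)=(2-q,3-q)$; the strand reads $1-q\,|2-q|\,3-q\,|3-q|\,3-q\,|3-q|\,3-q\,|2-q|\,1-q$. If $2-q\le y\le0$, take $(o,n)=(y,y+1)$; the strand reads $y\,|y|\,y\,|y+1|\,y+2\,|y+1|\,y\,|y|\,y$.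
* Let $y\ge1$; use type $-$ and the symmetric choices. If $y=q$, take $(o,n)=(q-1,q-2)$; the new label is $q-2$. If $1\le y\le q-1$, take $(o,n)=(y,y-1)$; the new label different from $y$ is $y-2$.

In all cases $o,n\in[2-q,q-1]$, and the new labels lie in $[1-q,q]$; for $y\le 0$ this is because $3-q\le q-1$ and $y+2\le2\le q$ when $q\ge2$. If $q\ge3$, the new labels different from $y$ are non-extreme: $2-q\le3-q\le q-1$, and $4-q\le y+2\le2\le q-1$ when $2-q\le y\le0$; the case $y\ge1$ is symmetric.

**Crossing a wall.** *Purpose: to carry the cable past a wall, over which it must not go.* Twist the pair to the labels $\{0,1\}$ and push the cable *under* the wall. All new crossings are $\{\frac12|0,1\}$. Beyond the wall the labels have changed by $x\mapsto1-x$: the pair $(o,n)=(0,1)$ becomes $(1,0)$ and vice versa. So the type changes.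

**Conversion of type.** *Purpose: to turn type $+$ into type $-$ or back without a wall.* Let a spot seen from $F$ have $(o,n)=(0,1)$. Draw it as two horizontal segments, the upper one, labeled $0$, adjacent to $F$. In the right part of the spot twist once with the lower strand over, so that between the two twist crossings the labels are $1$ (upper) and $2$ (lower). In the left part pull the pair *downward*; seen from below, the outer label is $1$ and the inner one is $0$. Lead this cable, with cross-section $1,0,0,1$, inside the spot disk below the lower strand to the right, and then up between the two twist crossings, *over* the lower strand (label $2$) and the upper strand (label $1$):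
$$2\,|1|\,0\,|0|\,0\,|0|\,0\,|1|\,2,\qquad 1\,|1|\,1\,|0|\,{-1}\,|0|\,1\,|1|\,1 .$$
Its tip emerges in the part of the disk adjacent to $F$, with outer label $1$ and inner label $0$: type $-$. For the conversion from $(1,0)$ to $(0,1)$ apply the symmetry: the twisted part has labels $0$ (upper) and $-1$ (lower), the cable has cross-section $0,1,1,0$, and the two strands read $-1\,|0|\,1\,|1|\,1\,|1|\,1\,|0|\,{-1}$ and $0\,|0|\,0\,|1|\,2\,|1|\,0\,|0|\,0$. In both conversions all labels lie in $[-1,2]$ and all over-labels in $\{0,1\}$. We have $[-1,2]\subset[1-q,q]$ for $q\ge2$ and $[-1,2]\subset[2-q,q-1]$ for $q\ge3$.

**Lemma 3 (transport).** Let a diagram of level $q\ge2$ with base spot $U_0$ be given, and let $s\in[2-q,q-1]$. Let $\gamma$ be an embedded path from a point of $\partial U_0$ beyond one of its two segments to a point $P$ off the diagram. Assume that $\gamma$ has interior outside $U_0$, is transverse to the diagram, and avoids obstacles and crossings. Then by an isotopy supported near $U_0\cup\gamma$ one obtains a diagram of level $q$ with base spot in which a segment of label $s$ lies on the boundary of the face at $P$, next to $P$. Moreover: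

1. over-labels at new crossings lie in $[2-q,q-1]\cup\{\frac12\}$;
2. new crossings with over-label $\frac12$ and integer under-labels are $\{\frac12|0,1\}$;
3. if $q\ge3$, every extreme piece of the new diagram is contained in an old extreme piece, and an old extreme piece is changed only by being cut where $\gamma$ crosses it.

Labels at old crossings do not change.

*Proof.* Pull the pair from a part of $U_0$ and follow $\gamma$ in a thin neighborhood. Cross integer strands over and walls under, as described. Twist at the tip when other labels are needed; when the other type is needed, twist to $\{0,1\}$ and convert at the tip. At the end, if $s\ge1$, obtain type $-$ and twist to $(o,n)=(s,s-1)$; if $s\le0$, obtain type $+$ and twist to $(s,s+1)$. These labels lie in $[2-q,q-1]$. The outer strand at the tip is the required segment.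

Between moves, all labels of the pair lie in $[2-q,q-1]$, since this holds for $0,1$ and for all the choices above. Hence so do all labels used in twisting, and the twisting over-labels lie strictly inside the interval spanned; for $q=2$ the pair between moves always has labels $\{0,1\}$, and the only twists are those inside conversions. Where the cable passes over a strand, the over-labels are $o,n\in[2-q,q-1]$. Conversions have over-labels in $\{0,1\}\subset[2-q,q-1]$. Where the cable passes under a wall, the crossing is $\{\frac12|0,1\}$. This gives items 1 and 2, and together with the ranges of labels checked above it shows that the level is still $q$.

For item 3 let $q\ge3$. Labels on the cable, in twists and in conversions lie in $[2-q,q-1]$, so they are non-extreme. Where the cable passes over a strand $y$, the new labels other than $y$ are non-extreme. If $y$ is extreme, then between the first and the last of the four crossings the label is $3-q$ or $q-2$, so the piece is cut and nothing else happens to it. Finally, $\gamma$ meets no old crossing, so labels there do not change. $\square$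

In the situation of Lemma 3 we say: "bring an $s$-finger to $P$". The outer segment can then be pushed further, alone, as a finger of label $s$.

**Existence of paths.** In all uses below, $\gamma$ has to avoid finitely many closed disks (obstacles and $U_0$), compact simple arcs (where prescribed), and points (crossings), all pairwise disjoint apart from crossings lying in disks or arcs. The complement of such a set in the plane is connected, so an embedded path exists, and it can be put in general position with respect to the diagram, which it is allowed to cross.

## The first labeled diagram

Let a coloring as in Theorem 2 be given. If the two strands on a common face have colors $x$ and $y$, apply the affine bijection $t\mapsto(y-x)^{-1}(t-x)$; now they have colors $0$ and $1$. By a planar isotopy through this face, pull a segment of one next to a segment of the other so that they are parallel. This gives the base spot $U_0$. In this section we work at level $q=4m$.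

**Step 1: integer lifts.** *Purpose: to have an exact integer relation at every crossing, at the price of jumps.* Give each strand the lift of its color in $[0,m-1]$; the base spot gets labels $0,1$. At a crossing $\{x|y,z\}$ the integer $2x-y-z$ is a multiple of $m$ and has absolute value at most $2m-2$, so it is $-m$, $0$ or $m$. If it is non-zero, give a short initial segment of the $z$-strand at the crossing the label $2x-y\in\{z+m,z-m\}$, followed by a jump to $z$. Also insert, on some segment labeled $c_0$, two consecutive jumps $c_0\to c_0+m\to c_0$, so that at least one jump exists. Do all this off $U_0$. There are no walls yet, (R1) holds at every crossing, and all labels lie in $[-m,2m-1]\subset[1-4m,4m]$.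

**Step 2: normalizing jumps.** *Purpose: to make the ends of every jump $h$ and $1-h$.* Let a jump have end labels $c,c+m$, so $c\in[-m,m-1]$. Suppose an $f$-finger is brought next to the strand and pushed over it so as to cover the jump disk. Then the strand reads $c\,|f|\,2f-c\ [\text{jump}]\ 2f-c-m\,|f|\,c+m$. The color inside the disk becomes $2f-c$ modulo $m$, so the obstacle is again a jump, with ends $2f-c,\ 2f-c-m$. Put $w=c+\frac{m-1}2$.

* If $w$ is odd, use $f=\frac{w+1}2$. Then $2f-c=\frac{m-1}2+1=h$, and the ends become $h$ and $h-m=1-h$.
* If $w$ is even, use $f=\frac w2$. Then $2f-c=\frac{m-1}2=h-1$, and the ends become $h-1$ and $h-1-m=-h$. Now bring a $0$-finger next to the jump, inside the covered region, and cover the jump again: the ends become $1-h$ and $h$.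

Since $-\frac{m+1}2\le w\le\frac{3m-3}2$, the numbers $f$ lie far inside $[2-4m,4m-1]$, and the new labels $\pm h,\ h-1,\ 1-h$ inside $[1-4m,4m]$. Lemma 3 applies with $q=4m$, and the labels at the ends of the other jumps do not change. After all jumps have been treated, every jump has the ends $h,1-h$.

**Step 3: walls.** *Purpose: to replace the ends $h,1-h$ by $\frac12,h$.* The strand inside such a jump has color $h$, and $\varphi(\frac12)=h$. So we may split the jump into two jumps $O_1$ (ends $h,\frac12$) and $O_2$ (ends $\frac12,1-h$), with a segment labeled $\frac12$ between them. The jump $O_1$ is as desired. Pull a finger of the wall segment into an adjacent face, along the strand past $O_2$, and then over the strand so that it covers $O_2$. This is a planar isotopy followed by a Reidemeister II move. Inside the covered region labels change by $x\mapsto1-x$. From the base of the finger on, the strand reads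
$$\tfrac12\,|\tfrac12|\,\tfrac12\;[O_2]\;h\,|\tfrac12|\,1-h ,$$
in accordance with (R2). Do this for every jump. Now all jumps have the ends $\frac12,h$.

**Step 4: first clusters.** *Purpose: to hide the label $h$.* For each jump $O$ bring a $d_2$-finger next to its $h$-end and push it over the $h$-strand next to $O$. By (1) and $d_1=h$, the strand reads $h\,|d_2|\,\varepsilon_1\,|d_2|\,h$. Enlarge $O$ along the strand so that it contains the crossing with the nearer edge of the finger. The new obstacle contains only the colors $h,d_2,\varepsilon_1\in S_m$, so it is a cluster. Its end labels are $\frac12,\varepsilon_1,d_2,d_2$.

We now have a labeled diagram of level $4m$ with base spot. All obstacles are clusters, there is at least one, each has an end labeled $\frac12$, and all cluster ends lie in $\{\frac12,0,1,d_2\}$.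

## Removing the two extreme labels

**Lemma 4.** Let $q\ge3$. Let a diagram of level $q$ with base spot be given, all of whose obstacles are clusters, with all end labels in $[2-q,q-1]\cup\{\frac12\}$. Then by moves away from the clusters it can be changed into a diagram of level $q-1$ with base spot and with the same clusters and end labels.

*Proof.* As in the opening example, we first arrange that strands with extreme labels pass over nothing, and then slide. If $q$ is the over-label of a crossing, then $y+z=2q$ with integers $y,z\le q$, so the crossing is $\{q|q,q\}$. By the symmetry, a crossing with over-label $1-q$ is $\{1-q|1-q,1-q\}$.

**Step 1: no extreme over-labels.** *Purpose: extreme strands shall pass over nothing.* For a crossing $\{q|q,q\}$ bring a $(q-1)$-finger to one of its corners and cover the crossing by it, on top of everything. Inside we get $\{q-2|q-2,q-2\}$, and on the boundary four crossings $\{q-1|q,q-2\}$. Since $q\ge3$, the labels $q-1,q-2$ are non-extreme. Treat $\{1-q|1-q,1-q\}$ symmetrically. By Lemma 3(1) the transport creates no crossings with extreme over-label, and it does not change the labels at old crossings. So each time the number of such crossings drops by one, and all can be removed.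

**Step 2: no crossings $\{\frac12|q,1-q\}$.** *Purpose: extreme strands shall not end under walls.* At such a crossing bring a $(q-1)$-finger to the corner between the wall and the $q$-strand. Push it over the $q$-strand next to the crossing. Then extend it, *above* the under-strand but *under* the wall, so that the finger region contains the crossing: push the front edge of the finger under the wall on one side of the under-strand (Reidemeister II), and then past the crossing (Reidemeister III; the wall is on top, the finger edge in the middle). Under the wall the finger's edge changes from $q-1$ to $1-(q-1)=2-q$. The under-strand reads
$$q\,|q-1|\,q-2\,|\tfrac12|\,3-q\,|2-q|\,1-q .$$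
The new crossings have over-labels $q-1$, $2-q$ or $\frac12$; those with over-label $\frac12$ are $\{\frac12|q-2,3-q\}$, which replaces the old one, and two crossings $\{\frac12|q-1,2-q\}$ on the edge of the finger. Together with Lemma 3(1),(2) this shows that no crossings as in Step 1 or Step 2 arise. So all can be removed.

**The shape of the extreme pieces.** *Purpose: to see that they are short isolated arcs.* After Steps 1 and 2 consider a piece $\beta$ labeled $q$. It does not meet clusters, since their ends are non-extreme. It passes over nothing. It is not a closed curve, since $K$ is one circle, which also carries the label $0$ of the base spot. So $\beta$ runs, without crossings in its interior, between two undercrossings. The over-label at such an end is not $\frac12$, else the crossing would be $\{\frac12|q,1-q\}$, and it is not extreme. So the over-labels at the two ends are integers $a,b\in[2-q,q-1]$. Beyond the end under $a$ the label is $2a-q\ge1-q$, so $a\ge1$; likewise $b\ge1$. This label satisfies $2a-q\le q-2$, so it is not $q$; and it has the parity of $q$, so it is not $1-q$. The same holds for $2b-q$ and, by the symmetry, for pieces labeled $1-q$. Hence each undercrossing is an endpoint of at most one extreme piece, and only at one of its ends. The extreme pieces, endpoints included, are disjoint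 compact simple arcs, disjoint from the clusters and from $U_0$.

**Step 3: different over-labels at the two ends.** *Purpose: to make the slide effective; with $a=b$ it would return $q-2(a-b)=q$.* Suppose $a=b$. Choose $s\in\{q-1,q-2\}$ with $s\ne a$. Bring an $s$-finger next to an interior point of $\beta$ along a path avoiding *all* extreme pieces; this is possible because they are disjoint simple arcs. By Lemma 3 the extreme pieces and their end over-labels do not change, no new extreme pieces arise, and the properties achieved in Steps 1 and 2 persist. Push the finger over $\beta$: $q\,|s|\,2s-q\,|s|\,q$. Here $2s-q\in\{q-2,q-4\}\subset[2-q,q-1]$, as $q\ge3$. Thus $\beta$ is replaced by two extreme pieces with end over-labels $(a,s)$ and $(s,a)$, and nothing else changes. Treat the label $1-q$ symmetrically. After finitely many such moves every extreme piece has different over-labels at its two ends.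

**Step 4: elimination by sliding.** *Purpose: to remove all extreme labels.* Let $\beta$ have label $q$ and end over-labels $a>b$, integers in $[1,q-1]$. A thin disk around $\beta$ contains only three strand segments: the lowest one, which contains $\beta$ and reads $2a-q\,|a|\,q\,|b|\,2b-q$, and short segments of the two over-strands. The two over-segments do not cross each other there, so the one labeled $b$ may be regarded as the top one. Move it along $\beta$ and over the $a$-segment: Reidemeister II with the $a$-segment on one side of the lowest strand, then Reidemeister III. Afterwards the lowest strand passes first under the $b$-segment, and then under the middle part of the $a$-segment. This middle part lies between two crossings under $b$ and has label $a'=2b-a$. The lowest strand now reads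
$$2a-q\,|b|\,q'\,|a'|\,2b-q,\qquad q'=2b-(2a-q)=q-2(a-b),\qquad 2a'-q'=2b-q .$$
From $1\le b<a\le q-1$ we get $3-q\le a'\le b-1$ and $4-q\le q'\le q-2$. So no extreme labels appear. Do this in disjoint thin disks, off $U_0$, for all extreme pieces, symmetrically for $1-q$; nothing changes outside the disks. No extreme labels remain, so the diagram has level $q-1$. $\square$

## Halving the cluster ends

*The purpose of this section is to reach level $2$ with cluster ends in $\{\frac12,0,1\}$.* Start with the diagram of level $4m$ built above and apply Lemma 4 for $q=4m,4m-1,\dots,d_2+1$. All these $q$ are at least $3$, and the cluster ends lie in $\{\frac12,0,1,d_2\}\subset[2-q,q-1]\cup\{\frac12\}$. We reach level $d_2$. Lemma 4 cannot go on from there, since $d_2$ is now an extreme label at cluster ends.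

**The inductive step.** Suppose that for some $2\le j\le k$ we have level $d_j$, with all obstacles clusters with ends in $\{\frac12,0,1,d_j\}$. For each cluster end labeled $d_j$, one after the other, bring a $d_{j+1}$-finger next to it. This is Lemma 3 with $q=d_j\ge2$, and $1\le d_{j+1}\le q-1$. Push the finger over the end strand adjacent to the cluster,
$$d_j\,|d_{j+1}|\,\varepsilon_j\,|d_{j+1}|\,d_j,$$
and enlarge the cluster along the strand so that it contains the nearer crossing. The level is still $d_j$, since $\varepsilon_j\in\{0,1\}$. The colors $d_j,d_{j+1},\varepsilon_j$ are in $S_m$, so the enlarged disk is still a cluster. The end $d_j$ is replaced by three ends $\varepsilon_j,d_{j+1},d_{j+1}$. When this has been done everywhere, all cluster ends lie in $\{\frac12,0,1,d_{j+1}\}$.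

* If $j<k$, then $d_{j+1}\ge2$. Lemma 4 applies for $q=d_j,d_j-1,\dots,d_{j+1}+1$: all these are at least $3$, and $0,1,d_{j+1}\in[2-q,q-1]$. It gives level $d_{j+1}$, and we repeat the step with $j+1$.
* If $j=k$, then $d_k=2$ and $d_{k+1}=1$, and we stop.

Ends labeled $\frac12$ are never touched. So at the end we have level $2$: labels outside clusters lie in $\{-1,0,1,2,\frac12\}$, cluster ends lie in $\{\frac12,0,1\}$, there is at least one cluster, and each cluster has an end labeled $\frac12$.

## Trading $-1$ for $2$ under a wall

The labels $0,1,2,\frac12$ have colors $0,1,2,h$ in $S_m$. The label $-1$ has color $m-1$, which exceeds $h$, the largest element of $S_m$, because $m\ge5$. So $-1$, and only $-1$, must be removed. Sliding does not help at level $2$: we shall see that a $-1$-piece then always ends under the same label $0$ on both sides, and cutting it by a $1$-finger, the only other choice of finger, would give $2\cdot1+1=3$, outside the level. Instead we use the walls, and the fact that the palette is not symmetric under $x\mapsto1-x$: it contains $2$.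

As in the proof of Lemma 4, crossings with over-label $2$ or $-1$ are trivial.

**Step F1: no over-labels $-1$ and $2$.** Cover each crossing $\{-1|{-1},-1\}$ by a $0$-finger and each $\{2|2,2\}$ by a $1$-finger, brought to a corner by Lemma 3 with $q=2$. They become $\{1|1,1\}$ and $\{0|0,0\}$, surrounded by crossings $\{0|{-1},1\}$ and $\{1|2,0\}$, respectively. By Lemma 3(1) the other new over-labels lie in $\{0,1,\frac12\}$. So no crossings of the removed kind are created, and all can be removed.

**Step F2: no crossings $\{\frac12|{-1},2\}$.** Proceed as in Step 2 of Lemma 4. Bring a $0$-finger to the corner between the wall and the $-1$-strand, push it over the $-1$-strand next to the crossing, and extend it above the under-strand and under the wall to the other side: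
$$-1\,|0|\,1\,|\tfrac12|\,0\,|1|\,2 .$$
The finger's edges pass under the wall by crossings $\{\frac12|0,1\}$. By Lemma 3(1),(2) no crossings as in F1 or F2 are created, so all can be removed.

**The shape of the remaining pieces.** Now pieces labeled $-1$ or $2$ pass over nothing, avoid clusters, and are not closed, since the knot also carries the label $0$ of the base spot. They end under over-labels that are integers different from $-1$ and $2$, that is, under $0$ or $1$. If a $-1$-piece ends under $a$, then $2a+1\in[-1,2]$, so $a=0$; hence it occurs as $1\,|0|\,{-1}\,|0|\,1$. If a $2$-piece ends under $a$, then $2a-2\in[-1,2]$, so $a=1$; hence it occurs as $0\,|1|\,2\,|1|\,0$. Beyond the endpoints the labels are $0$ or $1$. So all these pieces, endpoints included, are disjoint compact simple arcs, disjoint from the clusters.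

**Step F3: reflecting $-1$-pieces.** *Purpose: to replace $-1$ by $1-(-1)=2$.* Let $\beta$ be a $-1$-piece. Just outside the $\frac12$-end of some cluster there is a wall segment. Pull a finger of it, *on top of everything*, along an embedded path avoiding clusters, crossings and all pieces labeled $-1$ or $2$, to a point next to $\beta$. Such a path exists, since these sets are disks, points and disjoint simple arcs. The finger crosses over strands labeled $0,1$, which become $1,0$ underneath, and over walls, trivially. So (R2) holds, and no labels $-1,2$ arise. Then spread the tip of the finger over a thin disk that contains $\beta$, short parts of its two over-strands (label $0$) and short parts of its two continuations (label $1$). On the boundary of this disk the wall passes over strands labeled $0$ and $1$ only. Inside, labels change by $x\mapsto1-x$, so $1\,|0|\,{-1}\,|0|\,1$ becomes $0\,|1|\,2\,|1|\,0$. The number of $-1$-pieces drops by one. The situation described after F2 persists, with one more $2$-piece: no over-label is $-1$ or $2$, no crossing $\{\frac12|{-1},2\}$ has arisen, and a wall segment is still left at the end of the cluster. Repeat until no label $-1$ is left.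

**End of the proof of Theorem 2.** Outside the clusters all labels now lie in $\{0,1,2,\frac12\}$, so the colors there are in $\{0,1,2,h\}\subset S_m$. Inside the clusters the colors are in $S_m$. The diagram is a diagram of $K$, and its coloring arises from an affine image of the given coloring by colored Reidemeister moves. The given coloring was non-trivial, since two of its colors differ by a unit, and colored moves preserve non-triviality. $\square$

With this, Theorem A is proved: for every odd prime $p$ and every $p$-colorable knot $K$ the minimum number of colors is $\lfloor\log_2p\rfloor+2$, and Conjecture 1 is true.

## Every coloring and every modulus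

Theorem 2 was stated for odd $m$ and not only for primes, with a condition on units. Let us see what it gives in general. Let $m\ge2$, and let $c$ be a non-trivial $\mathbb Z_m$-coloring of a diagram $D$ of a knot $K$. Let $H\le\mathbb Z_m$ be the subgroup generated by all differences of colors, and $n_c=|H|>1$. Colored Reidemeister moves do not change $H$: the colors of new strands are integer affine combinations of old colors, and the moves are reversible.

**Theorem B.** $n_c$ is odd, and the minimum number of colors over all colored diagrams obtained from $(D,c)$ by colored Reidemeister moves is $\lfloor\log_2n_c\rfloor+2$. After an affine identification of the coset of $H$ containing the colors with $\mathbb Z_{n_c}$, it is attained with the palette $S_{n_c}$.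

**Corollary 5.** If $K$ has a non-trivial $\mathbb Z_m$-coloring, the minimum number of colors in a non-trivial $\mathbb Z_m$-coloring of $K$ is $\lfloor\log_2\ell\rfloor+2$, where $\ell$ is the smallest odd prime factor of $m$ for which $K$ is $\ell$-colorable.

For example, the closed twist with $15$ crossings has the $\mathbb Z_{15}$-coloring with $i,i-1$ above $X_i$, for which $n_c=15$. By Theorem B the best one can do with it by colored moves is $\lfloor\log_2 15\rfloor+2=5$ colors, with the palette $S_{15}=\{0,1,2,4,8\}$. But the knot is $3$-colorable (reduce modulo $3$), and $5$ times a $3$-coloring is a $\mathbb Z_{15}$-coloring with three colors, in accordance with Corollary 5.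

*Proof of Theorem B.* **Step 1: reduction to $H=\mathbb Z_m$ with $m$ odd.** Let $c_0$ be one of the colors. If $n_c$ were even, compose $c-c_0$ with the surjection $H\to\mathbb Z_2$. At a crossing, $(y-c_0)+(z-c_0)=2(x-c_0)$ shows that the two under-strands have equal values. So the values are constant along $K$, and equal to $0$ because $c_0$ occurs. All differences of colors would lie in the kernel, although they generate $H$. So $n_c$ is odd. Subtracting $c_0$ and identifying $H\cong\mathbb Z_{n_c}$, we may assume that $m=n_c\ge3$ is odd and that the differences of colors generate $\mathbb Z_m$. This stays true under colored moves, so the lower bound is Proposition 1. For the upper bound with $m=3$ there is nothing to do: $S_3=\mathbb Z_3$ and $\lfloor\log_23\rfloor+2=3$.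

**Step 2: what has to be found when $m\ge5$.** By Theorem 2 it suffices to find, among the colored diagrams obtained by colored moves (call them *equivalent*), one with a face that has on its boundary two strands whose colors differ by a unit. A unit multiple or translate of the palette is allowed by the affine identification, and the palette is then used completely by Proposition 1.

**Step 3: producing a unit difference.** Among all equivalent colored diagrams and all pairs of disjoint strand segments on the boundary of a common face, with colors $x,y$, choose one for which the set $T$ of primes $\ell\mid m$ dividing $d:=y-x$ has minimal size. Suppose $\ell\in T$. By a planar isotopy make the two segments parallel inside a disk $U$. Let $F_0$ be the face containing the part of $U$ beyond the $x$-segment. Modulo $\ell$ the coloring is not constant, so some strand has a color $z\not\equiv x\pmod\ell$. Pull a finger of it, on top of everything, along an embedded path avoiding $U$ and crossings, to the part of $F_0$ next to $U$. Its color stays $z$, and nothing changes in $U$.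

Now twist the pair in $U$, with common difference $d$ instead of $1$. From near/far colors $(x,x+d)$ one gets $(x+d,x+2d)$ if the far strand goes over, because $2(x+d)-x=x+2d$, and $(x-d,x)$ if the near strand goes over, because $2x-(x+d)=x-d$. Iterating, we can give the segment facing $F_0$ the color $x+jd$ for any integer $j$. So one face sees the colors $x+jd$ and $z$, with difference $(z-x)-jd$.

Modulo a prime in $T$ this difference is $\equiv z-x$, and modulo $\ell$ it is non-zero. For each prime $\ell'\mid m$ outside $T$, $d$ is invertible modulo $\ell'$, so only one residue of $j$ modulo $\ell'$ makes the difference vanish modulo $\ell'$. By the Chinese remainder theorem choose $j$ avoiding all these residues. Then the new difference vanishes only modulo primes in $T\setminus\{\ell\}$, which contradicts minimality. So $T=\emptyset$, and $d$ is a unit. $\square$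

*Proof of Corollary 5.* Let $c$ be any non-trivial $\mathbb Z_m$-coloring of a diagram of $K$, let $c_0$ be one of its colors, and let $\ell'$ be a prime dividing $n_c$. By Theorem B, $\ell'$ is odd, and $\ell'\mid m$ because $n_c\mid m$. The elements $c-c_0$ generate $H$, so $\frac{n_c}{\ell'}(c-c_0)$ is a non-trivial coloring with values in the subgroup of order $\ell'$. Hence $K$ is $\ell'$-colorable. So $\ell$ exists, and $n_c\ge\ell'\ge\ell$. By Theorem B every non-trivial $\mathbb Z_m$-coloring uses at least $\lfloor\log_2n_c\rfloor+2\ge\lfloor\log_2\ell\rfloor+2$ colors. Conversely, multiplying an $\ell$-coloring by $m/\ell$ gives a $\mathbb Z_m$-coloring with $n_c=\ell$, and by Theorem B colored moves change it into one with $\lfloor\log_2\ell\rfloor+2$ colors. $\square$
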